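# Finite sets of words with a single $b$, and codes that no finite maximal code contains

## Prefix codes extend to finite maximal codes

Let $A=\{a,b\}$, and let $A^*$ be the set of all words over $A$, with empty word $1$.

**Definition.** A set $X\subseteq A^*$ is a *code* if every word has at most one factorization over $X$: whenever $x_1\cdots x_m=y_1\cdots y_p$ with all $x_i,y_j\in X$, then $m=p$ and $x_i=y_i$ for all $i$. A code is *maximal* if it is not properly contained in another code over the same alphabet. A *finite maximal code* is a finite set that is a maximal code.

A code never contains $1$, because $1=1\cdot 1$. The set $\{b,ab,ba\}$ is not a code, because $ba\cdot b=b\cdot ab$.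

The question comes from "Some results on finite maximal codes" (https://www.rairo-ita.org/articles/ita/pdf/1985/04/ita1985190403831.pdf). For $k\ge 0$ let $T_k$ be the set of words with at most $k$ occurrences of $b$, so that $T_1=a^*\cup a^*ba^*$. *Are there finite codes $X\subset T_1$ with $X\cap a^*=\emptyset$ that are not contained in any finite maximal code?* The two conditions together say that $X\subset a^*ba^*$: every word of $X$ has exactly one $b$.

There is a class of codes for which the completion is immediate. A *prefix code* is a set in which no word is a proper prefix of another; a *suffix code* is defined symmetrically. A prefix code $P\neq\{1\}$ is a code. Indeed, in two factorizations of one word the first factors are prefixes of the same word, hence comparable, hence equal. Cancel them and repeat; the words of $P$ are nonempty, so both factorizations end together.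

To recognize maximality we use a weight. A *positive Bernoulli distribution* on a finite alphabet $B$ is a map $\pi$ giving each letter a positive weight, with total weight $1$. It is extended to words by $\pi(c_1\cdots c_n)=\pi(c_1)\cdots\pi(c_n)$ and to sets by $\pi(Y)=\sum_{y\in Y}\pi(y)$. Note that $\pi(B^n)=1$ for all $n$.

**Fact 1 (Kraft–McMillan).** If $Y\subseteq B^*$ is a code and $\pi$ is a positive Bernoulli distribution on $B$, then $\pi(Y)\le 1$.

*Proof.* It is enough to treat finite nonempty $Y$, since every finite subset of a code is a code. Let $L$ be the largest length of a word of $Y$. Since $Y$ is a code, distinct sequences $(y_1,\dots,y_n)$ give distinct products, so $\pi(Y)^n$ is the weight of a set of words whose lengths lie between $1$ and $nL$. The words of each length have total weight $1$, so $\pi(Y)^n\le nL$ for every $n$. This forces $\pi(Y)\le 1$. $\blacksquare$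

Consequently **a code $Z$ with $\pi(Z)=1$ for some positive $\pi$ is maximal**: a further word $x$ would give weight $1+\pi(x)>1$.

**Lemma 1.** Let $P$ be a finite nonempty prefix code over a finite alphabet $B$, with $P\ne\{1\}$. Let $Q$ be the set of proper prefixes of words of $P$, and let $Z=QB\setminus Q$. Then $Z$ is a finite prefix code containing $P$, it satisfies $\pi(Z)=1$ for every positive Bernoulli distribution $\pi$ on $B$, and it is a maximal code. The mirror statement holds for suffix codes.

*Proof.* The set $Q$ is finite, closed under taking prefixes, and contains $1$.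

*$Z$ contains $P$.* A word of $P$ is nonempty, so it is $qc$ with $q\in Q$ and $c\in B$. It is not in $Q$, since it is not a proper prefix of a word of $P$.

*$Z$ is a prefix code.* If $z\in Z$ were a proper prefix of $q'c'\in Z$, with $q'\in Q$ and $c'\in B$, then $z$ would be a prefix of $q'$. Then $z\in Q$, which is excluded.

*Weight.* Every nonempty word of $Q$ lies in $QB$, so $QB$ is the disjoint union of $Z$ and $Q\setminus\{1\}$. Since $(q,c)\mapsto qc$ is injective, $\pi(QB)=\pi(Q)$. Hence $\pi(Z)=\pi(Q)-(\pi(Q)-1)=1$, and $Z$ is maximal. Reversing words gives the statement for suffix codes. $\blacksquare$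

For example, $P=\{b,ab\}$ has $Q=\{1,a\}$ and $QA=\{a,b,a^2,ab\}$, so $Z=\{b,a^2,ab\}$.

Write $(i,j)$ for the word $a^iba^j$. If $i<i'$, then $(i,j)$ and $(i',j')$ differ at letter $i+1$; if $i=i'$, one of them is a prefix of the other. So two distinct words of $a^*ba^*$ are prefix-comparable exactly when their left exponents agree, and suffix-comparable exactly when their right exponents agree. A finite code in $a^*ba^*$ with pairwise distinct left exponents, or with pairwise distinct right exponents, therefore has a finite completion. What changes when both kinds of coincidence occur?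

## Three words: a suffix code over a prefix code

One word is always a prefix code. Two distinct words with the same left exponent have different right exponents, so two words form a prefix code or a suffix code. The first real case is three words. We will need the run lengths of a product:
$$(i_1,j_1)(i_2,j_2)\cdots(i_m,j_m)=a^{i_1}\,b\,a^{j_1+i_2}\,b\,a^{j_2+i_3}\,b\cdots b\,a^{j_m}.\tag{1}$$

The new tool is composition: complete with respect to prefixes first, treat the resulting words as letters, and then complete with respect to suffixes.

**Lemma 2.** Let $Z$ be a finite code over $A$ with $\pi(Z)=1$ for every positive Bernoulli distribution $\pi$ on $A$. Let $\beta:B\to Z$ be a bijection from an alphabet $B$, extended to a morphism $B^*\to A^*$. Let $U$ be a finite code over $B$ with $\mu(U)=1$ for every positive Bernoulli distribution $\mu$ on $B$. Then $\beta(U)$ is a finite maximal code.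

*Proof.* Since $Z$ is a code, $\beta$ is injective on $B^*$. If $\beta(u_1)\cdots\beta(u_m)=\beta(u_1')\cdots\beta(u_p')$ with all $u_i,u_j'\in U$, then $u_1\cdots u_m=u'_1\cdots u'_p$, and the factorizations agree because $U$ is a code. So $\beta(U)$ is a code. Fix a positive $\pi$ on $A$ and put $\mu(c)=\pi(\beta(c))$. These weights are positive with sum $\pi(Z)=1$, so $\mu$ is a positive Bernoulli distribution and $\pi(\beta(U))=\mu(U)=1$. By Fact 1, $\beta(U)$ is maximal. $\blacksquare$

**Theorem 1.** Every code $X\subset a^*ba^*$ with $|X|\le 3$ is contained in a finite maximal code.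

*Proof.* **Step 1: reduce to one shape.** The empty code is contained in $A$, which is a maximal code since $\pi(A)=1$. If $X$ is a nonempty prefix code or suffix code, Lemma 1 applies; this covers $|X|\le 2$. Otherwise $|X|=3$, and $X$ contains a pair with equal left exponents and a pair with equal right exponents. These pairs are different, since two distinct words cannot agree in both exponents. Two different pairs in a three-element set share an element. So
$$X=\{(i,j),\,(i,j'),\,(i',j)\},\qquad \delta=|j-j'|>0,\quad \varepsilon=|i-i'|>0 .$$

**Step 2: use the code property to show $\delta\ne\varepsilon$.** By (1):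

* if $j'-j=i'-i$, then $(i,j')(i,j)=(i,j)(i',j)$, because $j'+i=j+i'$;
* if $j'-j=-(i'-i)$, then $(i,j)(i,j)=(i,j')(i',j)$, because $j+i=j'+i'$.

Both contradict that $X$ is a code. Hence $\delta\ne\varepsilon$, and so $\delta\nmid\varepsilon$ or $\varepsilon\nmid\delta$. Reversal of words exchanges $\delta$ and $\varepsilon$ and preserves finite maximal codes, so we may assume $\delta\nmid\varepsilon$.

**Step 3: build the prefix layer.** Let $j_0=\min(j,j')$, and divide: $i=q\delta+i_0$ and $i'=q'\delta+i_1$ with $0\le i_0,i_1<\delta$. Since $\delta\nmid i-i'$, we have $i_0\ne i_1$. The set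
$$\{a^\delta,\ a^{i_0}ba^{j_0},\ a^{i_1}ba^{j_0}\}$$
is then a prefix code: the last two words have different left exponents, and each has its $b$ among its first $\delta$ letters. Let $Z$ be the finite maximal prefix code that Lemma 1 gives for it, let $\beta:B\to Z$ be a bijection, and let $\alpha,\beta_0,\gamma\in B$ be the letters sent to these three words, in this order.

**Step 4: see $X$ as a suffix code over $B$.** The words $(i,j),(i,j')$ are, in some order, $(i,j_0)=\beta(\alpha^q\beta_0)$ and $(i,j_0+\delta)=\beta(\alpha^q\beta_0\alpha)$. The third word is $(i',j)=\beta(\alpha^{q'}\gamma\alpha^e)$, where $e=0$ if $j=j_0$ and $e=1$ if $j=j_0+\delta$. So $X=\beta(U_0)$ with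
$$U_0=\{\alpha^q\beta_0,\ \alpha^q\beta_0\alpha,\ \alpha^{q'}\gamma\alpha^e\}.$$
The first word ends in $\beta_0$, the second in $\beta_0\alpha$, and the third in $\gamma$ or in $\gamma\alpha$. Any two of them differ at the last letter or, for the second word against the third with $e=1$, at the last but one. So none is a suffix of another, and $U_0$ is a suffix code.

**Step 5: complete both layers.** By the mirror form of Lemma 1, $U_0$ is contained in a finite suffix code $U$ over $B$ with $\mu(U)=1$ for every positive $\mu$. By Lemma 2, $\beta(U)\supseteq X$ is a finite maximal code. $\blacksquare$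

*Example.* Take $X=\{b,ba^2,ab\}$, so $\delta=2$ and $\varepsilon=1$. The prefix layer is $Z=\{a^2,b,ab\}$, with letters $\alpha,\beta_0,\gamma$, and $U_0=\{\beta_0,\beta_0\alpha,\gamma\}$. The proper suffixes of words of $U_0$ are $1,\alpha$, so the completion is $U=\{\beta_0,\gamma,\alpha^2,\beta_0\alpha,\gamma\alpha\}$. This gives the finite maximal code $\{b,\,ab,\,a^4,\,ba^2,\,aba^2\}\supset X$. With $\pi(a)=\pi(b)=\tfrac12$ its weight is $\tfrac12+\tfrac14+\tfrac1{16}+\tfrac18+\tfrac1{16}=1$, as it should be.

## Seven words on which the layers collapse

The layered construction needs a prefix code $Z\ne A$ (or, in mirror form, a suffix code) with $X\subset Z^*$. Two words with the same left exponent and right exponents differing by $\delta$ force $a^\delta\in Z^*$. With $\delta=1$ nothing is left on the prefix side, and one turns to the suffix side. The following set blocks both sides: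
$$X_0=\{\,b,\ aba,\ a^2ba^2,\ a^3ba^3,\ a^5ba,\ a^5ba^2,\ a^7ba^2\,\}.$$

*If $Z$ is a prefix code with $X_0\subset Z^*$, then $Z=A$.* For a prefix code $Z\neq\{1\}$, if $f\in Z^*$ and $fh\in Z^*$, then $h\in Z^*$: comparing from the left, the factors of $f$ are the first factors of $fh$. From $a^5ba$ and $a^5ba\cdot a$ we get $a\in Z^*$. Also $b\in Z^*$, so both letters lie in $Z$. Every other nonempty word has a letter as a proper prefix, so $Z=A$.

*If $Z$ is a suffix code with $X_0\subset Z^*$, then $Z=A$.* Now $f,hf\in Z^*$ implies $h\in Z^*$. From $a^7ba^2=a^2\cdot a^5ba^2$ we get $a^2\in Z^*$, and from $a^5ba^2=a^3\cdot a^2ba^2$ we get $a^3\in Z^*$. From $a^3=a\cdot a^2$ we get $a\in Z^*$, and again $Z=A$.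

So the construction cannot take its first step on $X_0$. This alone proves nothing about other completions. The statement to be proved is the following.

**Theorem 2.** $X_0$ is a code. If $Y\supseteq X_0$ is any maximal code over $A$ (finite or not), then for every $M\ge 1$ some word of $Y$ has $b^M$ or $a^3(ba^3)^M$ as a factor. In particular $Y$ is infinite, so $X_0$ is not contained in a finite maximal code.

Since $X_0\subset T_1$ is finite and $X_0\cap a^*=\emptyset$, this answers the question: such codes exist.

## A discrepancy of one that never disappears

Let us try to build a word with two factorizations over $X_0$. The first factors must have the same left exponent, so they are $a^5ba$ and $a^5ba^2$. The second row is one $a$ ahead, so the first row must continue with a left exponent one larger, for example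
$$a^5ba\cdot a^3ba^3=a^5ba^4ba^3,\qquad a^5ba^2\cdot a^2ba^2=a^5ba^4ba^2 .$$
Now the first row is one $a$ ahead. The lag has changed sign but has not vanished. This is the general situation, and we prove it for slightly larger sets, for later use.

**Lemma 3.** Let $E$ be a finite set of words $a^iba^c$ with $i$ odd and $i\ge 9$, containing at most one word for each $i$. Then $X=X_0\cup E$ is a code. In particular ($E=\emptyset$) $X_0$ is a code.

*Proof.* **Step 1: record the left exponents.** They are $0,1,2,3,5,7$ and some odd numbers $\ge 9$. For $i\in\{0,1,2,3\}$ the only word is $(i,i)$. For $i=5$ the words are $(5,1)$ and $(5,2)$. For every other $i$ there is at most one word. All left exponents outside $\{0,1,2,3\}$ are odd and at least $5$, so two left exponents that differ by exactly $1$ both lie in $\{0,1,2,3\}$.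

**Step 2: compare two factorizations.** Suppose that a word has two distinct factorizations. Each word of $X$ has exactly one $b$, so they have the same number of factors. Cancel common initial factors to get
$$(i_1,j_1)\cdots(i_m,j_m)=(i_1',j_1')\cdots(i_m',j_m'),\qquad m\ge 1,$$
with distinct first factors. By (1), $i_1=i_1'$, $j_m=j_m'$, and $j_s+i_{s+1}=j_s'+i_{s+1}'$ for $1\le s<m$. Put $\delta_s=j_s-j_s'$. Then $\delta_s=i_{s+1}'-i_{s+1}$ for $s<m$.

**Step 3: propagate the discrepancy.** The first factors are distinct with $i_1=i_1'$, so they are $(5,1)$ and $(5,2)$, and $\delta_1=\pm1$. If $\delta_s=\pm1$ and $s<m$, then $i_{s+1}$ and $i'_{s+1}$ differ by $1$, so both lie in $\{0,1,2,3\}$. Hence $j_{s+1}=i_{s+1}$ and $j_{s+1}'=i'_{s+1}$, so $\delta_{s+1}=i_{s+1}-i_{s+1}'=-\delta_s=\pm1$. By induction $\delta_m=\pm1$, contradicting $j_m=j_m'$. $\blacksquare$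

## Four boundaries, none of which can be a cut

From now on let $Y$ be a code containing $X_0$. A *cut* of a factorization $y_1\cdots y_p$ is a boundary between consecutive factors, or an end of the word. Uniqueness of factorization has this consequence:

**(U)** If $f,g,f',g'\in Y^*$, $fg=f'g'$ and $f'=fh$, then $h\in Y^*$.

Indeed the unique $Y$-factorization of the common word has a cut at $|f|$ and a cut at $|f'|$, and $h$ is the word between them. For instance, if a code $Y$ contains $b$ and $ab$, and $ba\in Y^*$, then $b\cdot ab=ba\cdot b$ forces $a\in Y^*$.

**Lemma 4.** $a\notin Y^*$ and $a^2\notin Y^*$.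

*Proof.* Suppose $a^e\in Y^*$ with $e\in\{1,2\}$. Then $a^e\cdot b\cdot a^e$ has a $Y$-factorization with at least three factors. But $a^eba^e\in X_0\subseteq Y$ is also a single factor, so $Y$ is not a code. $\blacksquare$

The plan is to find a word of $Y^*$ in which every possible cut in some region would, by (U), put $a$ or $a^2$ into $Y^*$. Then a single word of $Y$ covers the region. The region comes from words that can be read in two ways.

**Definition.** A word $u$ is *left-flexible* if $ua\in Y^*$ and $ua^2\in Y^*$. A word $w$ is *right-flexible* if $w\in Y^*$ and $a^3w\in Y^*$.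

For example, $a^5b$ is left-flexible, because $a^5ba,a^5ba^2\in X_0$. The word $ba^5ba^2$ is right-flexible, because
$$ba^5ba^2=b\cdot a^5ba^2,\qquad a^3\cdot ba^5ba^2=a^3ba^3\cdot a^2ba^2 .$$

**Lemma 5.** Let $u$ be left-flexible and $w$ right-flexible. Then none of $u,\ ua^3,\ aw,\ a^2w$ is in $Y^*$. Consequently, if $ua^3w\in Y^*$, then its $Y$-factorization has no cut at any of the four positions after $ua^j$, $0\le j\le 3$.

*Proof.* In each case we write one word in two ways as a product of two words of $Y^*$ and apply (U).

* If $u\in Y^*$, then $(u)(a^7ba^2)=(ua^2)(a^5ba^2)$ gives $a^2\in Y^*$.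
* If $ua^3\in Y^*$, then $(ua)(a^7ba^2)=(ua^3)(a^5ba^2)$ gives $a^2\in Y^*$.
* If $a^2w\in Y^*$, then $(ua)(a^3w)=(ua^2)(a^2w)$ gives $a\in Y^*$.
* If $aw\in Y^*$, then $(ua)(aw)=(ua^2)(w)$ gives $a\in Y^*$.

Lemma 4 excludes all four. For the consequence, a cut after $ua^j$ would give $ua^j\in Y^*$ and $a^{3-j}w\in Y^*$. For $j=0$ the first is $u$; for $j=1$ the second is $a^2w$; for $j=2$ the second is $aw$; for $j=3$ the first is $ua^3$. Each is excluded. $\blacksquare$

One use of Lemma 5 makes a word of $Y$ cover only the block $a^3$. To make it cover a long region, we want one word that has the form $ua^3w$ in many ways, with neighboring blocks. This is possible because flexibility survives a shift by one block.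

**Lemma 6.** If $u$ is left-flexible, so is $ua^3b$. If $w$ is right-flexible, so is $ba^3w$.

*Proof.* For $i\in\{1,2\}$ we also have $3-i\in\{1,2\}$, and
$$ua^3b\cdot a^i=(ua^{3-i})(a^iba^i)\in Y^* .$$
For the right side,
$$ba^3w=b\cdot(a^3w)\in Y^*,\qquad a^3\cdot ba^3w=(a^3ba^3)\cdot w\in Y^*.\qquad\blacksquare$$

So if $u_0$ is left-flexible and $w_0$ is right-flexible, the word $u_0\,a^3(ba^3)^M\,w_0$ can be read as $ua^3w$ with flexible $u,w$ around each of its $M+1$ blocks $a^3$.

## Completeness and anchoring by powers of $b$

One hypothesis of Lemma 5 is still missing: the word $ua^3w$ must itself lie in $Y^*$. Maximality gives something a little weaker.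

**Fact 2 (Schützenberger; see Berstel–Perrin–Reutenauer, *Codes and Automata*, Ch. 2).** Every maximal code $Y$ over $A$ is complete: every word of $A^*$ is a factor of a word of $Y^*$.

*Proof.* Suppose $w$ is not a factor of any word of $Y^*$. Then $w\ne 1$. Let $c$ be its first letter, $d$ the other letter, and $y=wd^{|w|}$.

*No nonempty word $r\neq y$ is both a prefix and a suffix of $y$.* Such an $r$ begins with $c$, so as a suffix of $y$ it is $r=r'd^{|w|}$, where $r'$ is a nonempty suffix of $w$ and $r'\ne w$. Then $|r|>|w|$, so as a prefix of $y$ it is $r=wd^k$ for some $k$. Counting the letter $c$, we see that $r'$ has as many $c$'s as $w$. But $w=gr'$ with $g$ nonempty and beginning with $c$, so $w$ has more $c$'s than $r'$, a contradiction. It follows that two occurrences of $y$ in a word coincide or do not overlap.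

*$Y\cup\{y\}$ is a code.* Here $y\notin Y$, because $w$ is a factor of $y$. Take two factorizations of a word over $Y\cup\{y\}$, and a factor $y$ of the first. Its occurrence either coincides with a factor $y$ of the second or is disjoint from all of them. In the disjoint case it lies in a segment that the second factorization writes as a product of words of $Y$, so $w$ is a factor of a word of $Y^*$, a contradiction. So every factor $y$ of the first is a factor $y$ of the second, at the same place, and conversely. The segments between them lie in $Y^*$ and factor uniquely. Hence the two factorizations agree, and $Y\cup\{y\}$ is a code. This contradicts the maximality of $Y$. $\blacksquare$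

Completeness gives $p,q$ with $p\,ua^3w\,q\in Y^*$, but the factorization need not have cuts at the ends of $ua^3w$, so Lemma 5 does not apply yet. We force cuts by framing the word with powers of the letter $b$, which belongs to $X_0$.

**Lemma 7.** Let $Y\supseteq X_0$ be a maximal code, and let $M\ge 1$ be such that no word of $Y$ has $b^M$ as a factor. Then $b^Mzb^M\in Y^*$ for every $z\in A^*$.

*Proof.* **Step 1: embed.** By Fact 2 there are $p,q$ with $p\,b^{2M}\,z\,b^{2M}\,q\in Y^*$. Fix its $Y$-factorization, and number the boundaries of each block $b^{2M}$ by $0,1,\dots,2M$ from left to right.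

**Step 2: the boundary $M$ of the left block is a cut.** Some boundary among $0,\dots,M$ is a cut, since otherwise one factor would contain the first $M$ letters of the block, which form $b^M$. Suppose $c<M$ is a cut. The factor that starts at $c$ ends inside the block or at its right end; otherwise it would contain $b^{2M-c}$, and $2M-c>M$. So this factor is $b^e$ with $e\ge 1$. Since $b\in Y$ and $Y$ is a code, $e=1$, so $c+1$ is a cut. Repeating, we reach the cut $M$.

**Step 3: the boundary $M$ of the right block is a cut.** Some boundary among $M,\dots,2M$ is a cut, since otherwise one factor would contain the last $M$ letters of the block. If $c>M$ is a cut, the factor that ends at $c$ starts inside the block or at its left end; otherwise it would contain $b^c$ with $c>M$. So it is a power of $b$, hence $b$ itself, and $c-1$ is a cut. Repeating, we reach the cut $M$.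

**Step 4: read between the two cuts.** The word between them is $b^Mzb^M$, so it is in $Y^*$. $\blacksquare$

## Every completion of $X_0$ has arbitrarily long words

*Proof of Theorem 2.* By Lemma 3, $X_0$ is a code. Let $Y\supseteq X_0$ be a maximal code, and suppose that for some $M\ge 1$ no word of $Y$ has $b^M$ or $a^3(ba^3)^M$ as a factor. We derive a contradiction.

**Step 1: choose flexible words that begin and end with $b^M$.** For $t,s\ge 0$ put
$$u_t=b^Ma^5b\,(a^3b)^t,\qquad w_s=(ba^3)^s\,ba^5ba^2\,b^M .$$
The word $u_0$ is left-flexible: $u_0a=b^M\cdot a^5ba$ and $u_0a^2=b^M\cdot a^5ba^2$. The word $w_0$ is right-flexible: $w_0=b\cdot a^5ba^2\cdot b^M$ and $a^3w_0=a^3ba^3\cdot a^2ba^2\cdot b^M$. Since $u_{t+1}=u_ta^3b$ and $w_{s+1}=ba^3w_s$, Lemma 6 shows that every $u_t$ is left-flexible and every $w_s$ is right-flexible.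

**Step 2: put the test word into $Y^*$.** Let
$$D=a^3(ba^3)^M,\qquad W=u_0\,D\,w_0 .$$
Then $W=b^M\,z\,b^M$ with $z=a^5b\,D\,ba^5ba^2$. No word of $Y$ has $b^M$ as a factor, so Lemma 7 gives $W\in Y^*$.

**Step 3: read $W$ in $M+1$ ways.** For $t+s=M$ we have $(a^3b)^ta^3(ba^3)^s=a^3(ba^3)^M=D$, hence
$$W=u_t\,a^3\,w_s\qquad(t+s=M).\tag{2}$$

**Step 4: no boundary of $D$ is a cut.** The word $D$ has length $4M+3$, so it has $4(M+1)$ boundaries, including its two ends. Since $|u_t|=|u_0|+4t$, they are exactly the positions after $u_ta^j$ with $0\le t\le M$ and $0\le j\le 3$. By (2) with $s=M-t$, the word $u_ta^3w_s=W$ is in $Y^*$, so Lemma 5 says that none of the positions after $u_t,\ u_ta,\ u_ta^2,\ u_ta^3$ is a cut. This holds for all $t=0,\dots,M$, so no boundary of $D$ is a cut of the $Y$-factorization of $W$.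

**Step 5: conclude.** Therefore a single factor, a word of $Y$, contains $D=a^3(ba^3)^M$. This contradicts the choice of $M$.

So for every $M\ge 1$ some word of $Y$ has $b^M$ or $a^3(ba^3)^M$ as a factor. The lengths of the words of $Y$ are then unbounded, and $Y$ is infinite. A finite code contained in a finite maximal code $Y$ cannot be $X_0$, so $X_0$ is not contained in a finite maximal code. $\blacksquare$

For $M=2$, the test word is
$$W=b^2a^5b\cdot a^3ba^3ba^3\cdot ba^5ba^2b^2 .$$
The middle part has length $11$ and $12$ boundaries, four for each of the three readings $u_0a^3w_2=u_1a^3w_1=u_2a^3w_0$.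

To rebuild the argument it helps to see what each word of $X_0$ does. The words $a^5ba,a^5ba^2$ start the left side, and $aba,a^2ba^2$ shift it. The words $b,\ a^5ba^2,\ a^3ba^3,\ a^2ba^2$ start the right side, and $b,a^3ba^3$ shift it. The words $a^5ba^2,a^7ba^2$ exclude the cuts $j=0$ and $j=3$. The words $b,aba,a^2ba^2$ keep $a$ and $a^2$ out of $Y^*$, and $b$ serves as the anchor.

## Larger codes, and bounds on the least cardinality

**Theorem 3.** For every $N\ge 8$ there are infinitely many codes $X\subset a^*ba^*$ with $|X|=N$ that are not contained in a finite maximal code. For $N=7$ the single example $X_0$ is claimed.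

*Proof.* The case $N=7$ is Theorem 2. For $N>7$ take
$$X=X_0\cup\{a^{7+2s}ba^{c_s}:1\le s\le N-7\}$$
with arbitrary integers $c_s\ge 0$. The added words have distinct odd left exponents $9,11,\dots$, so $|X|=N$, and $X$ is a code by Lemma 3. Different choices of $(c_s)$ give different codes, and there are infinitely many choices because $N-7\ge 1$. A finite maximal code containing $X$ would contain $X_0$, against Theorem 2. $\blacksquare$

Theorems 1 and 2 together bound the least size of an example: **the minimum cardinality of a code $X\subset T_1$ with $X\cap a^*=\emptyset$ that is not contained in a finite maximal code lies between $4$ and $7$.** Such an $X$ is a subset of $a^*ba^*$, so Theorem 1 excludes at most three words, and $X_0$ has seven. These notes do not determine the exact value.
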